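# Nef cotangent bundles with $c_1^2=c_2$, and a curve that blocks equivariant immersions

All varieties are over $\mathbb C$.

## 1. The directions killed by two one-forms

Let $M$ be a smooth projective surface with two holomorphic one-forms $\omega_1,\omega_2$. Let $P=\mathbb P(T_M)$ be the threefold whose points are pairs $(m,[v])$ with $m\in M$ and $[v]$ a line in $T_mM$. The object that drives this lecture is
$$B=\{(m,[v])\in\mathbb P(T_M):\ \omega_1(v)=\omega_2(v)=0\},$$
the set of tangent directions that both forms kill. It is cut out by two equations in a threefold, so if it is nonempty, all its components have dimension at least $1$.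

Suppose $B$ is a single irreducible curve. Then it does two jobs.

First, it makes a positivity question numerical. We shall see that, in this case, $\Omega^1_M$ is nef if and only if $c_1^2\ge c_2$: two Chern numbers decide a condition on all curves in $P$.

Second, it obstructs immersions. If all the coordinates of a map $f$ from the universal cover $\widetilde M$ to $\mathbb C^n$ have differentials that are combinations of $\omega_1,\omega_2$, then $df$ kills every direction in $B$, and $f$ cannot be an immersion.

The question that this serves is the following. A surface of general type with nef cotangent bundle satisfies $c_1^2\ge c_2$. A smooth theta divisor in an abelian threefold attains equality, and its universal cover sits inside $\mathbb C^3$. Conversely, if a surface of general type has nef cotangent bundle and $c_1^2=c_2$, must its universal cover immerse properly in $\mathbb C^3$, compatibly with the fundamental group? We shall build surfaces on which $B$ is an irreducible curve, $c_1^2=c_2$, and there are only the two forms $\omega_1,\omega_2$. They answer the question negatively.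

**Example.** Irreducibility of $B$ is not automatic. Let $M=C_1\times C_2$ with curves of genus at least $2$, and let $\omega_i\neq0$ be pulled back from $C_i$. Let $c_i\in C_i$ be a zero of the form on $C_i$. Over $\{c_1\}\times C_2$ the direction tangent to $C_1$ is killed by both forms. The same holds over $C_1\times\{c_2\}$ for the direction tangent to $C_2$. Over $(c_1,c_2)$ all directions are killed. So $B$ has at least three components.

## 2. The class $\xi$ and nefness

Let $p:P=\mathbb P(T_M)\to M$ be the bundle of lines, $\mathcal O(-1)\subset p^*T_M$ the tautological line bundle, and $\xi=c_1(\mathcal O(1))$. A local one-form $\omega$ gives the function $v\mapsto\omega(v)$ on $\mathcal O(-1)$, that is, a section of $\mathcal O(1)$, and $p_*\mathcal O(1)=\Omega^1_M$.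

**Definition (nef).** A line bundle on a projective variety is nef if its degree on every irreducible curve is $\ge0$. The bundle $\Omega^1_M$ is nef if $\mathcal O(1)$ is nef on $\mathbb P(T_M)$, that is, if $\xi\cdot C\ge 0$ for every irreducible curve $C\subset P$.

**Example.** If $\Omega^1_M$ is globally generated, it is nef: for $C\subset P$ and a point $(m,[v])\in C$ there is a global form with $\omega(v)\ne0$, so $\mathcal O(1)|_C$ has a nonzero section. On the other hand, suppose $M$ contains a smooth rational curve $E$. Its lift $\widetilde E=\{(m,[T_mE])\}$ satisfies $\mathcal O(-1)|_{\widetilde E}=T_E$, of degree $2$. So $\xi\cdot\widetilde E=-2$ and $\Omega^1_M$ is not nef.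

The inclusion $\mathcal O(-1)\subset p^*T_M$ is a nowhere vanishing section of the rank $2$ bundle $p^*T_M\otimes\mathcal O(1)$. Its second Chern class therefore vanishes: $p^*c_2+p^*c_1(T_M)\,\xi+\xi^2=0$, so $\xi^2=p^*K_M\cdot\xi-p^*c_2$. Multiply by $\xi$ and substitute once more. Since $\xi$ has degree $1$ on the fibers of $p$,
$$\xi^3=p^*K_M\cdot(p^*K_M\cdot\xi-p^*c_2)-p^*c_2\cdot\xi=c_1^2-c_2.\tag{1}$$
A nef class has nonnegative top self-intersection, so $\Omega^1_M$ nef implies $c_1^2\ge c_2$.

**Theorem 1 (nefness criterion).** Let $M$ be a smooth projective surface with $\omega_1,\omega_2\in H^0(\Omega^1_M)$ whose common zero set $B=\{(m,[v]):\omega_1(v)=\omega_2(v)=0\}\subset\mathbb P(T_M)$ is an irreducible curve. Then $\Omega^1_M$ is nef if and only if $c_1^2\ge c_2$.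

**Proof.** Let $\sigma_i(m,[v])=\omega_i(v)$, a section of $\mathcal O(1)$, so that $B=\{\sigma_1=\sigma_2=0\}$. Since $\dim B=1$ and $\dim P=3$, neither $\sigma_i$ is identically zero, because otherwise $B$ would be all of $P$ or a divisor. The divisors $D_i$ of $\sigma_i$ share no component, since a common component would be a surface inside $B$. Hence the intersection cycle $D_1\cdot D_2$ is a sum, with positive integer multiplicities, of the components of $D_1\cap D_2=B$. There is only one component, so
$$\xi^2=\mu[B],\qquad \mu\ge1,\qquad\text{and by (1)}\qquad \mu\,(\xi\cdot B)=c_1^2-c_2.\tag{2}$$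

If $\xi$ is nef, then $\xi\cdot B\ge 0$ and so $c_1^2\ge c_2$.

Conversely, let $c_1^2\ge c_2$, and let $C\subset P$ be an irreducible curve. If $C\not\subset B$, some $\sigma_i$ is not identically zero on $C$, so $\mathcal O(1)|_C$ has a nonzero section and $\xi\cdot C\ge0$. If $C\subset B$, then $C=B$ by irreducibility, and $\xi\cdot B=(c_1^2-c_2)/\mu\ge0$ by (2). $\square$

## 3. Generalized theta divisors

Let $G=U(3)\ltimes\mathbb C^3$ be the group of maps $z\mapsto Az+b$ with $A\in U(3)$ and $b\in\mathbb C^3$, that is, the holomorphic isometries of flat $\mathbb C^3$. Let $\pi_1(M)$ act on $\widetilde M$ by deck transformations.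

**Definition (equivariant map, generalized theta divisor).** A holomorphic map $f:\widetilde M\to\mathbb C^3$ is equivariant if there is a homomorphism $\rho:\pi_1(M)\to G$ with $f(\gamma\cdot x)=\rho(\gamma)(f(x))$ for all $\gamma\in\pi_1(M)$, $x\in\widetilde M$. The surface $M$ is a generalized (immersed) theta divisor if there is an equivariant proper holomorphic immersion $f:\widetilde M\to\mathbb C^3$.

The same words are used with $\mathbb C^n$ and $U(n)\ltimes\mathbb C^n$, and with a subgroup $\Gamma\subset\pi_1(M)$ in place of $\pi_1(M)$.

**Example.** Let $M$ be a smooth ample divisor, of class $D$, in an abelian threefold $A$. By adjunction $K_M=D|_M$ is ample, so $M$ is of general type. Since $T_A$ is trivial, $c(T_M)=(1+D)^{-1}|_M$, so $c_1=-D|_M$, $c_2=D^2|_M$, and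
$$c_1^2=D^3=c_2 .$$
The three linear one-forms of $A$ restrict to generators of $\Omega^1_M$, so $\Omega^1_M$ is nef. The Lefschetz hyperplane theorem gives $\pi_1(M)\cong\pi_1(A)=\mathbb Z^6$. Hence the preimage of $M$ in the universal cover $\mathbb C^3$ of $A$ is connected and simply connected, so it is $\widetilde M$. It is a closed submanifold of $\mathbb C^3$, so its inclusion is a proper immersion, equivariant for translations. All the hypotheses and the conclusion of the following conjecture hold here.

**Conjecture.** Let $M$ be a general type surface with nef cotangent bundle and with $c_1^2=c_2$. Then it must be a generalized theta divisor: there exists an equivariant proper holomorphic immersion from the universal cover of $M$ into $\mathbb C^3$.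

The conjecture comes from "On A Class Of Algebraic Surfaces With" (title as printed), available at https://etd.ohiolink.edu/!etd.send_file?accession=osu1154450131&disposition=inline. It is false, for the following reason.

**Theorem 2 (counterexamples).** Let $S$ be any abelian surface and $H$ any ample globally generated line bundle on $S$ (for example $H=2A$ with $A$ ample). Put $Y=S\times\mathbb P^2$, let $\eta$ be the hyperplane class of $\mathbb P^2$, and set
$$L_1=H+2\eta,\qquad L_2=2H+4\eta.$$
Let $M=\{s_1=s_2=0\}\subset Y$ with $s_i\in H^0(Y,L_i)$ general. Then:

1. $M$ is a smooth connected surface, $K_M=(3H+3\eta)|_M$ is ample (so $M$ is of general type), $\pi_1(M)\cong\mathbb Z^4$, and $\mathrm{Alb}(M)=S$.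
2. $c_1^2(M)=c_2(M)=234\,H^2$.
3. $\Omega^1_M$ is nef.
4. For every $n$, every finite-index subgroup $\Gamma\subset\pi_1(M)$ and every homomorphism $\rho:\Gamma\to U(n)\ltimes\mathbb C^n$, no $\rho$-equivariant holomorphic map $\widetilde M\to\mathbb C^n$ is an immersion.

In particular $M$ is not a generalized theta divisor. So the conjecture is false, with counterexamples having arbitrarily large Chern numbers and every abelian surface as Albanese variety.

The last sentence follows from the four parts. Part 4 with $n=3$, $\Gamma=\pi_1(M)$ contradicts the conjecture, which even asks for a proper immersion. For any abelian surface $S$ and ample $A$ on it, we may take $H=2kA$ for any $k\ge1$ (twice an ample class on an abelian variety is globally generated, a classical fact), and then $H^2=4k^2A^2$ is as large as we like.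

There is also a positive result.

**Theorem 3 (globally generated case).** Let $M$ be of general type with $c_1^2=c_2$, and suppose $\Omega^1$ is globally generated on some finite étale cover of $M$. Let $M'\to M$ be a finite étale Galois cover with $\Omega^1_{M'}$ globally generated (one exists). Then $h^0(\Omega^1_{M'})=3$, the Albanese map $M'\to\mathrm{Alb}(M')$ is an immersion into an abelian threefold, and integration of one-forms of $M'$ gives a $\pi_1(M)$-equivariant immersion $f:\widetilde M\to\mathbb C^3$ (unitary affine, with finite linear part). Moreover the following are equivalent: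

- (a) $M$ is a generalized theta divisor;
- (b) $\pi_1(M)$ is virtually abelian;
- (c) $f$ is proper.

Here virtually abelian means having an abelian subgroup of finite index. For example, every finite group, and every finite extension of $\mathbb Z^k$ that contains $\mathbb Z^k$ with finite index, is virtually abelian.

## 4. Three one-forms when $\Omega^1$ is globally generated

A sensible way to attack the conjecture is to integrate one-forms. For that we want three of them, generating $\Omega^1$. When $\Omega^1$ is globally generated, the equality $c_1^2=c_2$ forces exactly three.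

**Proposition 4.** Let $N$ be a smooth projective surface of general type with $c_1^2=c_2$ and $\Omega^1_N$ globally generated. Then $h^0(\Omega^1_N)=3$.

**Proof.** Put $V=H^0(\Omega^1_N)$ and $P=\mathbb P(T_N)$.

**Step 1: a map to projective space with small image.** This step turns $\xi^3=0$ into a statement about dimension. Evaluation $v\mapsto(\omega\mapsto\omega(v))$ maps $T_mN$ to $V^*$. It is dual to the surjection $V\to\Omega^1_{N,m}$, hence injective. So
$$\varphi:P\to\mathbb P(V^*),\qquad (m,[v])\mapsto[\omega\mapsto\omega(v)]$$
is a morphism (projective spaces are spaces of lines), $\varphi^*\mathcal O(1)=\mathcal O(1)$, and each fiber $\mathbb P(T_mN)$ goes isomorphically onto a line $\ell_m\subset\mathbb P(V^*)$. Let $Z=\varphi(P)$, which is closed and irreducible. If $\dim Z=3$, then $\xi^3=\deg(\varphi)\deg(Z)>0$. But $\xi^3=c_1^2-c_2=0$ by (1). So $\dim Z\le2$.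

**Step 2: $Z$ contains a two-dimensional family of lines.** This step brings in general type. The map $m\mapsto\ell_m\in G(2,V^*)$ pulls the Plücker line bundle back to $\bigwedge^2\Omega^1_N=K_N$. The bundle $K_N$ is globally generated, hence nef, and it is big, so $K_N^2>0$. The self-intersection of a line bundle pulled back from a variety of dimension $\le1$ is $0$, so the image $D$ of $N$ in $G(2,V^*)$ is an irreducible closed surface. All the lines in $D$ lie in $Z$. An irreducible curve contains at most one line, so $\dim Z=2$.

**Step 3: $Z$ is a plane.** This step shows that any two points of $Z$ are joined by a line in $Z$. The incidence variety $I=\{(z,\ell):z\in\ell\in D\}$ is a $\mathbb P^1$-bundle over $D$, so it is irreducible of dimension $3$, and it surjects onto $Z$, of dimension $2$. Hence every fiber of $I\to Z$ has dimension at least $1$: every $z\in Z$ lies on an at least one-dimensional closed family of lines in $D$. Two different lines through $z$ meet only at $z$, so these lines sweep out a closed subset of $Z$ of dimension at least $2$, which is all of $Z$ because $Z$ is irreducible. Thus for $w\in Z$, $w\ne z$, the line $zw$ lies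 in $Z$. A closed set containing the line through any two of its points is a linear subspace. So $Z$ is a plane.

**Step 4: $Z$ spans.** This step turns the dimension of $Z$ into the dimension of $V$. If $Z$ lay in the hyperplane defined by $\omega\in V$, then $\omega(v)=0$ for all tangent vectors $v$, so $\omega=0$. Hence $Z$ spans $\mathbb P(V^*)$. Being linear, $Z=\mathbb P(V^*)$, and $\dim V=3$. $\square$

The exact point where this stops for nef $\Omega^1$ is Step 1. Nefness provides no sections, and where all forms kill a direction, $\varphi$ is not defined. If $M$ has just the forms $\omega_1,\omega_2$ up to linear combination, then $\varphi$ takes values in $\mathbb P^1$ and is undefined exactly along $B$.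

It helps to compare with the smooth ample divisor $M\subset A$ of Section 3. Take two of the three linear forms, and their $B$. The third form $\omega_3$ vanishes nowhere on $B$, because the three forms have no common zero on $\mathbb P(T_M)$. So $\mathcal O(1)$ is trivial on $B$. For a surface as in Theorem 1 with $c_1^2=c_2$, equation (2) still gives $\xi\cdot B=0$, so the degree of $\mathcal O(1)|_B$ is the same. But nothing provides a global form that is nonzero somewhere on $B$. A counterexample should live there: Albanese dimension two, $B$ irreducible, $c_1^2=c_2$.

## 5. Complete intersections over an abelian surface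

We want a surface $M$ with a finite-looking map to an abelian surface $S$, whose fundamental group is that of $S$. Ample complete intersections in $S\times\mathbb P^k$ have this fundamental group by Lefschetz, if $M$ is a surface. Throughout $H$ is an ample class on $S$, $h=H^2>0$, and $\eta$ is the hyperplane class of $\mathbb P^k$.

**The case $k=1$ fails.** Let $M\subset S\times\mathbb P^1$ be a smooth divisor of class $L=aH+b\eta$ with $a,b\ge1$. Then $c(T_M)=(1+2\eta)(1+L)^{-1}|_M$ since $\eta^2=0$, so $c_1=2\eta-L$, $c_2=L^2-2\eta L$, and
$$c_1^2-c_2=(L^2-4\eta L)-(L^2-2\eta L)=-2\eta L ,$$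
which integrates over $[M]=L$ to $-2\eta L^2=-2a^2h<0$. By (1), $\Omega^1_M$ is never nef.

**The case $k=2$, proportional classes.** Let $M$ be a smooth complete intersection in $S\times\mathbb P^2$ of classes $\lambda=H+b\eta$ and $t\lambda$ with integers $b,t\ge1$. Now $c(T_M)=(1+\eta)^3(1+\lambda)^{-1}(1+t\lambda)^{-1}|_M$, so
$$c_1=3\eta-(1+t)\lambda,\qquad c_2=3\eta^2-3(1+t)\lambda\eta+(1+t+t^2)\lambda^2,$$
$$c_1^2-c_2=6\eta^2-3(1+t)\lambda\eta+t\lambda^2 .$$
The class of $M$ is $t\lambda^2$, and since $H^3=0=\eta^3$, $H^2\eta^2=h$, we have $\lambda^4=6b^2h$, $\lambda^3\eta=3bh$, $\lambda^2\eta^2=h$. Therefore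
$$c_1^2-c_2=3th\,\bigl(2-3(1+t)b+2tb^2\bigr).$$
This vanishes iff $t\,b(2b-3)=3b-2$. For $b=1$ this gives $t=-1$. For $b=2$ it gives $t=2$. For $b\ge3$ we have $b(2b-3)>3b-2$, because $2b^2-6b+2>0$, so $t<1$. Hence $b=t=2$ is the only solution in positive integers, and it is the choice in Theorem 2.

**Set-up for Theorem 2.** From now on $H$ is ample and globally generated, $Y=S\times\mathbb P^2$, $L_1=H+2\eta$, $L_2=2H+4\eta$; we write $(a_1,b_1)=(1,2)$ and $(a_2,b_2)=(2,4)$, so $L_i=a_iH+b_i\eta$. Write $\mathbb P^2=\mathbb P(W)$, the lines in $W\cong\mathbb C^3$. By Künneth,
$$H^0(Y,L_i)=V_i:=H^0(S,a_iH)\otimes\mathrm{Sym}^{b_i}W^* .$$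
Points of $Y$ are $(x,y)$ with $x\in S$, $y\in\mathbb P^2$, and $\pi:M\to S$ is the projection.

We use Bertini's theorem in this form. Let a finite-dimensional space $U$ of sections generate a rank $r$ bundle $E$ on a smooth $n$-dimensional variety $X$. Then the zero scheme of a general $s\in U$ is empty or smooth of pure dimension $n-r$, and empty if $n<r$. Indeed $\{(x,s):s(x)=0\}\subset X\times U$ is a vector bundle over $X$ of rank $\dim U-r$, hence smooth of dimension $n+\dim U-r$; its scheme-theoretic fiber over $s\in U$ is the zero scheme of $s$, and generic smoothness over $U$ gives the claim. Each use of "general" below is a nonempty open condition on $(s_1,s_2)\in V_1\oplus V_2$; there are finitely many, so they hold together.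

**Proof of Theorem 2, part 1.** The aim is to read off the topology and $K_M$. The bundles $L_1,L_2$ are ample and globally generated. By Bertini, applied to $L_1$ and to $L_1\oplus L_2$, the sets $X_1=\{s_1=0\}$ and $M=\{s_1=s_2=0\}$ are smooth of dimensions $3$ and $2$ (nonempty because the $L_i$ are ample). $X_1$ is a smooth ample divisor in the fourfold $Y$ and $M$ is a smooth ample divisor in the threefold $X_1$. The Lefschetz hyperplane theorem says that the inclusion of a smooth ample divisor of dimension at least $2$ is an isomorphism on $\pi_0$ and $\pi_1$. So $X_1$ and $M$ are connected and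
$$\pi_1(M)\cong\pi_1(X_1)\cong\pi_1(Y)=\pi_1(S)=\mathbb Z^4,$$
and this isomorphism is induced by $\pi$. Since $K_Y=-3\eta$, adjunction gives $K_M=(L_1+L_2-3\eta)|_M=(3H+3\eta)|_M$, the restriction of an ample class. Finally $\pi$ factors through a map $\mathrm{Alb}(M)\to S$, a homomorphism of complex tori up to translation. On lattices it is the map $H_1(M,\mathbb Z)/\mathrm{tors}\to H_1(S,\mathbb Z)$, which is an isomorphism, so $\mathrm{Alb}(M)=S$.

**Proof of Theorem 2, part 2.** The aim is the exact value. With $\lambda=H+2\eta=L_1$ and $L_2=2\lambda$, the formulas above (with $b=t=2$) read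
$$c_1^2=9\lambda^2-18\lambda\eta+9\eta^2,\qquad c_2=7\lambda^2-9\lambda\eta+3\eta^2,$$
to be integrated over $[M]=2\lambda^2$, with $\lambda^4=24h$, $\lambda^3\eta=6h$, $\lambda^2\eta^2=h$. Hence
$$c_1^2=2(216-108+9)h=234h,\qquad c_2=2(168-54+3)h=234h.$$

## 6. The vertical tangent directions form an irreducible curve

We prove part 3 of Theorem 2. Let $z_1,z_2$ be linear coordinates on the universal cover of $S$, and $\omega_i=\pi^*dz_i$. Then $\omega_1(v)=\omega_2(v)=0$ says exactly $d\pi(v)=0$, so
$$B=\{(m,[v])\in\mathbb P(T_M):d\pi(v)=0\} .$$
By Theorem 1 and part 2, it is enough to show that $B$ is an irreducible curve. The plan: realize $B$ as a zero set of a general section on a flag variety, so that it carries a smooth structure of dimension $1$; then get connectedness from the ampleness of $K_M$. A connected smooth curve is irreducible.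

**Step a: $B$ is, as a set, a smooth scheme that is empty or of pure dimension $1$.** This step puts $B$ into a space where Bertini applies. Let $F=\{(y,\ell):y\in\ell\}$ be the flag variety of $\mathbb P^2$, of dimension $3$, with tautological bundles $\mathcal U\subset\Lambda\subset W\otimes\mathcal O_F$ of ranks $1$ and $2$. For $b\ge2$ put
$$J_b=(\mathcal U^*)^{b-1}\otimes\Lambda^*,$$
a bundle of rank $2$. View $g\in\mathrm{Sym}^bW^*$ as a symmetric multilinear form, normalized by $g(u,\dots,u)=g(u)$. Then $g(u,\dots,u,w)=\frac1b\,\partial_wg(u)$, and
$$(u,w)\mapsto g(u,\dots,u,w),\qquad u\in\mathcal U,\ w\in\Lambda,$$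
is a section of $J_b$. It vanishes at $(y,\ell)$ iff $\partial_wg(u)=0$ for all $w\in\Lambda$. Taking $w=u$, this includes $g(u)=0$. If $u,w_0$ is a basis of $\Lambda$ then $g(u+tw_0)=g(u)+t\,\partial_{w_0}g(u)+O(t^2)$. So the section vanishes at $(y,\ell)$ iff $g|_\ell$ vanishes to order at least $2$ at $y$. For instance, with $b=2$ and $g$ a smooth conic, this happens exactly when $y$ lies on the conic and $\ell$ is its tangent line at $y$.

The map $\mathrm{Sym}^bW^*\otimes\mathcal O\to J_b$ is surjective at each point. Let $u,w_0$ be a basis of $\Lambda$ with $u\in\mathcal U$, choose $\alpha\in W^*$ with $\alpha(u)=1$, $\alpha(w_0)=0$, and take $g=\alpha^{b-1}\beta$ with $\beta\in W^*$. Then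
$$g(u,\dots,u,u)=\beta(u),\qquad g(u,\dots,u,w_0)=\tfrac1b\,\partial_{w_0}g(u)=\tfrac1b\,\beta(w_0),$$
since the derivative of $\alpha^{b-1}$ along $w_0$ is zero. These two values are arbitrary.

On $S\times F$, of dimension $5$, let $\mathcal J_i=a_iH\boxtimes J_{b_i}$. As $a_iH$ is globally generated, the space $V_i$ generates $\mathcal J_i$. So $V_1\oplus V_2$ generates $\mathcal J_1\oplus\mathcal J_2$, of rank $4$. By Bertini, for general $(s_1,s_2)$ the zero scheme $\widetilde R\subset S\times F$ of the induced section is smooth and is empty or of pure dimension $1$.

Now we identify $\widetilde R$ with $B$. Since $T_y\mathbb P^2=\mathrm{Hom}(\mathcal U_y,W/\mathcal U_y)$, a line in $T_y\mathbb P^2$ is the same as a plane $\Lambda\supset\mathcal U_y$ in $W$, that is, a line $\ell\ni y$ in $\mathbb P^2$. So $S\times F=\mathbb P(T_{Y/S})\subset\mathbb P(T_Y)$, the set of vertical directions. Let $(x,y,\ell)\in S\times F$ and let $v$ be a vertical vector at $(x,y)$ spanning the direction of $\ell$. By the above, $(x,y,\ell)\in\widetilde R$ iff both $s_i(x,\cdot)|_\ell$ vanish to order at least $2$ at $y$, that is, iff $s_i(x,y)=0$ and $ds_i(v)=0$ for $i=1,2$.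 Because $M$ is the smooth zero scheme of $(s_1,s_2)$, its tangent space at a point is $\ker ds_1\cap\ker ds_2$. So the condition says $(x,y)\in M$, $v\in T_{(x,y)}M$ and $d\pi(v)=0$. Hence $B=\widetilde R$ as closed subsets of $\mathbb P(T_Y)$.

**Step b: $\dim\ker d\pi_m\le1$ for all $m\in M$.** This step excludes whole fibers of $\mathbb P(T_M)\to M$ from $B$. On $Y$, use the same polarization with $w\in W$ arbitrary: a section of $L_i$ induces a section of $a_iH\boxtimes(\mathcal O(b_i-1)\otimes W^*)$, a bundle of rank $3$. It is generated by $V_i$: given $u$ spanning the point $y$, choose $\alpha$ with $\alpha(u)=1$ and $\alpha=0$ on a complement $W_0$ of $u$; then $g=\alpha^{b-1}\beta$ has $g(u,\dots,u,u)=\beta(u)$ and $g(u,\dots,u,w)=\beta(w)/b$ for $w\in W_0$, so every linear functional on $W$ occurs. The induced section vanishes at $(x,y)$ iff all first derivatives of $s_i(x,\cdot)$ vanish at $u$, that is, iff $s_i(x,\cdot)$ vanishes to order at least $2$ at $y$. The sum over $i=1,2$ has rank $6>4=\dim Y$, so for general $(s_1,s_2)$ it has no zeros.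

At $m=(x,y)\in M$ we have $\ker d\pi_m=\{v\in T_y\mathbb P^2:ds_1(v)=ds_2(v)=0\}$. If this had dimension $2$, both $s_i(x,\cdot)$ would vanish to order at least $2$ at $y$, which we have excluded. So the dimension is at most $1$.

**Step c: $B$ is irreducible.** This step supplies nonemptiness and connectedness. Let $R=p(B)\subset M$, the set of points where $d\pi_m$ is not injective. By Step b, the continuous map $B\to R$ is bijective; since $B$ is compact and $R$ Hausdorff, it is a homeomorphism. In particular $\dim R\le\dim B\le1$, so $R\ne M$. The section $\pi^*(dz_1\wedge dz_2)=\omega_1\wedge\omega_2$ of $K_M$ vanishes exactly on $R$, so it is not identically zero, and $R$ is the support of an effective divisor in the ample class $K_M$. It is nonempty, because otherwise $K_M$ would be trivial, and it is connected by Hartshorne, *Algebraic Geometry*, III.7.9. Hence $B=\widetilde R$ is nonempty and connected. It is the underlying set of a smooth scheme of pure dimension $1$, so it is an irreducible curve. This proves part 3. $\square$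

**Remark (checking $\xi\cdot B=0$ directly).** Let $\eta'$ be the pullback to $F$ of the hyperplane class of the dual plane. On $F$ we have $\eta^3=\eta'^3=0$ and $\eta^2\eta'=\eta\eta'^2=1$. Then $c_1(\mathcal U^*)=\eta$, $c_1(\Lambda^*)=\eta'$, so $(\Lambda/\mathcal U)^*$ has class $\eta'-\eta$. The bundle $J_b$ is an extension of $(\mathcal U^*)^b$ and $(\mathcal U^*)^{b-1}\otimes(\Lambda/\mathcal U)^*$, so $c_2(\mathcal J_i)=(a_iH+b_i\eta)(a_iH+(b_i-2)\eta+\eta')$. The tautological line on $\mathbb P(T_{Y/S})$ is $\mathrm{Hom}(\mathcal U,\Lambda/\mathcal U)$, so $\xi|_B=\eta'-2\eta$. Since $\widetilde R$ is the reduced zero scheme,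
$$[B]=(H+2\eta)(H+\eta')(2H+4\eta)(2H+2\eta+\eta'),$$
whose $H^2$-part is $2H^2(16\eta^2+14\eta\eta'+\eta'^2)$. Therefore
$$\xi\cdot B=2h\int_F(16\eta^2+14\eta\eta'+\eta'^2)(\eta'-2\eta)=2h(16+14-28-2)=0,$$
in agreement with (2) and part 2.

## 7. Abelian fundamental group: only two differentials

We prove part 4 of Theorem 2. Let $\Gamma\subset\pi_1(M)\cong\mathbb Z^4$ have finite index, and let $f:\widetilde M\to\mathbb C^n$ be holomorphic and equivariant for $\rho:\Gamma\to U(n)\ltimes\mathbb C^n$.

**Step 1: one-forms on the cover.** This step shows that no new forms appear on finite covers. We have $\Gamma\cong\mathbb Z^4$. Let $M'=\widetilde M/\Gamma$, a finite étale cover of $M$, so a connected smooth projective surface with $\pi_1(M')=\Gamma$. By Hodge theory $h^0(\Omega^1_{M'})=b_1(M')/2=2$. In Step c we saw $\omega_1\wedge\omega_2\not\equiv0$, so the pullbacks of $\omega_1,\omega_2$ to $M'$ are linearly independent, and they span $H^0(\Omega^1_{M'})$.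

**Step 2: diagonalization.** This step splits $f$ into single functions. The group $\Gamma$ is abelian, so the linear parts of $\rho(\gamma)$ are commuting unitary matrices. After a unitary change of coordinates in $\mathbb C^n$ all are diagonal, and
$$f_j(\gamma x)=\chi_j(\gamma)f_j(x)+b_j(\gamma),\qquad|\chi_j(\gamma)|=1,\quad\gamma\in\Gamma,$$
with characters $\chi_j:\Gamma\to U(1)$.

**Step 3: each $df_j$ is a combination of $\omega_1,\omega_2$.** This step shows that twisting by a character gives nothing. If $\chi_j$ is trivial, then $df_j$ is $\Gamma$-invariant and descends to a holomorphic one-form on $M'$. By Step 1 it is a linear combination of the pullbacks of $\omega_1,\omega_2$.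

If $\chi_j$ is nontrivial, choose $\gamma_0$ with $\chi_j(\gamma_0)\ne1$. Subtracting the constant $b_j(\gamma_0)/(1-\chi_j(\gamma_0))$ from $f_j$, we may assume $b_j(\gamma_0)=0$. Now compute $f_j(\gamma\gamma_0x)=f_j(\gamma_0\gamma x)$ in both ways:
$$\chi_j(\gamma)\chi_j(\gamma_0)f_j(x)+b_j(\gamma)=\chi_j(\gamma_0)\bigl(\chi_j(\gamma)f_j(x)+b_j(\gamma)\bigr).$$
So $b_j(\gamma)=\chi_j(\gamma_0)b_j(\gamma)$, and $b_j(\gamma)=0$ for all $\gamma\in\Gamma$. Hence $|f_j|^2$ is $\Gamma$-invariant and descends to a plurisubharmonic function on the compact connected surface $M'$. By the maximum principle it is constant. A holomorphic function of constant modulus is constant, so $df_j=0$.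

**Step 4: the directions in $B$ are killed.** This step uses $B\neq\emptyset$. Choose $(m,[v])\in B$, a point $\tilde x\in\widetilde M$ over $m$, and the tangent vector $\tilde v\ne0$ at $\tilde x$ over $v$. By Step 3 each $df_j(\tilde v)$ is a combination of $\omega_1(v)=0$ and $\omega_2(v)=0$. So $df(\tilde v)=0$, and $f$ is not an immersion. This completes the proof of Theorem 2. $\square$

## 8. Properness and the fundamental group in the globally generated case

We prove Theorem 3. Let $M$ be of general type with $c_1^2=c_2$. Pullback of forms along a finite étale cover carries generators of $\Omega^1$ to generators, so global generation is inherited by finite étale covers. Passing to a Galois closure of the given cover, we obtain a finite étale Galois cover $M'\to M$ with $\Omega^1_{M'}$ globally generated. For any such cover put $Q=\mathrm{Gal}(M'/M)$ and $V=H^0(\Omega^1_{M'})$. A finite étale cover of a surface of general type is of general type, and its Chern numbers are those of $M$ times the degree. So $c_1^2(M')=c_2(M')$, and Proposition 4 gives $\dim V=3$.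

**Step 1: the immersion.** This step integrates the three forms. Since $V$ generates $\Omega^1_{M'}$ and pullback identifies the one-forms of $A'=\mathrm{Alb}(M')$ with $V$, the Albanese map $a:M'\to A'$ has injective differential: it is an immersion, and $\dim A'=3$. Fix $x_0\in\widetilde M$ and define
$$f:\widetilde M\to V^*\cong\mathbb C^3,\qquad f(x)(\omega)=\int_{x_0}^x\omega ,$$
where $\omega$ also denotes its lift to $\widetilde M$. The differential of $f$ at $x$ is $v\mapsto(\omega\mapsto\omega(v))$, which is injective. So $f$ is an immersion.

**Step 2: equivariance.** This step produces $\rho$ on all of $\pi_1(M)$. Since $\pi_1(M')$ is normal in $\pi_1(M)$, each $\gamma\in\pi_1(M)$ acts on $V$ by $\gamma^*$, through the finite group $Q$. Splitting the path from $x_0$ to $\gamma x$ at $\gamma x_0$,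
$$f(\gamma x)(\omega)=\int_{x_0}^{\gamma x_0}\omega+\int_{x_0}^x\gamma^*\omega .$$
So $f(\gamma x)=A(\gamma)f(x)+b(\gamma)$, with $A(\gamma)$ the transpose of $\gamma^*|_V$, which depends only on the image of $\gamma$ in $Q$. If $f(\widetilde M)$ lay in an affine hyperplane $\{\omega=\mathrm{const}\}$ with $0\neq\omega\in V$, then $\omega=d(f(\cdot)(\omega))$ would be $0$; so $f(\widetilde M)$ affinely spans $V^*$. An affine map is determined by its values on an affinely spanning set. Evaluating at $\gamma\delta x$ in two ways shows that $\gamma\mapsto(A(\gamma),b(\gamma))$ is a homomorphism. Averaging over the finite group gives a $Q$-invariant Hermitian metric on $V^*$. In an orthonormal basis the homomorphism takes values in $U(3)\ltimes\mathbb C^3$, with finite linear part.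

**Step 3: a criterion for properness.** This step translates (c) into group theory. Let
$$N=\ker\bigl(\pi_1(M')\to\pi_1(A')\bigr).$$
We claim that $f$ is proper if and only if $N$ is finite. The map $\pi_1(M')\to\pi_1(A')=H_1(M',\mathbb Z)/\mathrm{tors}$ is surjective. So $\widehat M=M'\times_{A'}\mathbb C^3$, where $\mathbb C^3=V^*\to A'$ is the universal covering, is a connected covering of $M'$ with fundamental group $N$. The map $\widehat M\to\mathbb C^3$ is proper, as base change of the proper map $a$. With the image of $x_0$ as base point, $a$ is integration modulo periods, so $f$ is the composite of the Galois covering $\widetilde M\to\widehat M$ with group $N$ and the map $\widehat M\to\mathbb C^3$.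

If $N$ is finite, the covering is proper, so $f$ is proper. If $N$ is infinite, then $f$ is constant on the orbit $Nx$, and this orbit is an infinite closed discrete subset of a fiber of $f$; so that fiber is not compact and $f$ is not proper.

**Step 4: (c) implies (a).** By Steps 1 and 2, $f$ is an equivariant immersion; if it is proper, $M$ is a generalized theta divisor by definition.

**Step 5: (a) implies (b).** This step uses properness of an arbitrary equivariant immersion, not of our particular $f$. Let $f_1$ be a proper equivariant immersion with homomorphism $\rho$, and let $K\subset U(3)\ltimes\mathbb C^3$ be compact. If $\rho(\gamma)\in K$, then $f_1(\gamma x_0)=\rho(\gamma)f_1(x_0)$ lies in the compact set $Kf_1(x_0)$, so $\gamma x_0$ lies in the compact set $f_1^{-1}(Kf_1(x_0))$. Deck transformations act freely and properly discontinuously, so there are only finitely many such $\gamma$. With $K=\{1\}$ we see that $\ker\rho$ is finite. With general $K$ we see that $\rho(\pi_1(M))$ is a discrete subgroup of $\mathrm{Isom}(\mathbb R^6)$. By Bieberbach's theorem it is virtually abelian.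

It remains to pass from the image to $\pi_1(M)$, which is finitely generated. The centralizer of $\ker\rho$ in $\pi_1(M)$ is the kernel of the conjugation action $\pi_1(M)\to\mathrm{Aut}(\ker\rho)$, whose target is finite, so it has finite index. Let $\Gamma_1$ be the intersection of this centralizer with the preimage of a finite-index abelian subgroup of $\rho(\pi_1(M))$. It has finite index in $\pi_1(M)$, so it is finitely generated. All commutators of $\Gamma_1$ lie in $\Gamma_1\cap\ker\rho$, which is finite, of order $n$ say, and central in $\Gamma_1$. Since commutators are central, $[x^n,y]=[x,y]^n=1$ for $x,y\in\Gamma_1$. So $x^n$ lies in the center $Z(\Gamma_1)$. Thus $\Gamma_1/Z(\Gamma_1)$ is a finitely generated abelian group of exponent dividing $n$, hence finite. The abelian group $Z(\Gamma_1)$ therefore has finite index in $\Gamma_1$, and so in $\pi_1(M)$.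

**Step 6: (b) implies (c).** This step computes ranks. If $\pi_1(M)$ is virtually abelian, then so is its finite-index subgroup $\pi_1(M')$. A finitely generated abelian group has a free abelian subgroup of finite index, so there is a finite étale cover $M''\to M'$ with $\pi_1(M'')\cong\mathbb Z^k$. The surface $M''$ is of general type, has $c_1^2=c_2$ and globally generated $\Omega^1$. By Proposition 4, $h^0(\Omega^1_{M''})=3$, so $k=b_1(M'')=6$. Since $\pi_1(M')\to\pi_1(A')\cong\mathbb Z^6$ is surjective and $\pi_1(M'')$ has finite index in $\pi_1(M')$, the homomorphism
$$\mathbb Z^6\cong\pi_1(M'')\to\pi_1(A')\cong\mathbb Z^6$$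
has image of finite index, that is, of rank $6$. Its kernel is then a subgroup of $\mathbb Z^6$ of rank $0$, so the homomorphism is injective. Hence $N\cap\pi_1(M'')=1$. So $N$ injects into the finite set of cosets of $\pi_1(M'')$ in $\pi_1(M')$, and $N$ is finite. By Step 3, $f$ is proper. $\square$
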